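\title{The Sikorski Theorem implies the Axiom of Choice}

\begin{abstract}
The Sikorski Theorem states that every complete Boolean algebra is injective. We show in ZF that it implies the Axiom of Choice, so that the two statements are equivalent. Given a family of nonempty sets $X_i$, we apply the theorem to a single inclusion $B\subseteq A$, where $A$ is the product of the regular open algebras of the spaces $2^{X_i}$ and $B$ is the fixed algebra of the flip $f\mapsto 1-f$. A retraction of $A$ onto $B$ defines a finite nonempty subset of each $X_i$, and the Boolean Ultrafilter Theorem then chooses points. We give three further equivalents of the Axiom of Choice and determine the exact strength of the retraction step.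
\end{abstract}

\section{Introduction}\label{sec:intro}

We work in Zermelo--Fraenkel set theory ZF, without the Axiom of Choice (AC). A Boolean algebra $B$ is \emph{injective} if for every Boolean algebra $A$, every subalgebra $A_0\subseteq A$ and every homomorphism $h\colon A_0\to B$ there is a homomorphism $\bar h\colon A\to B$ extending $h$. It is \emph{complete} if every subset has a least upper bound. We consider two statements.
\begin{itemize}
\item The \emph{Sikorski Theorem} (ST): every complete Boolean algebra is injective.
\item The \emph{Boolean Ultrafilter Theorem} (BUT): every nontrivial Boolean algebra has an ultrafilter.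
\end{itemize}
Injective algebras are complete in ZF (Remark~\ref{rem:injcomplete}), so ST says that the only evident obstruction to injectivity is the only one.

The simplest complete target is $2=\{0,1\}$. Homomorphisms $A\to 2$ correspond to ultrafilters of $A$ through $h\mapsto h^{-1}(1)$. If $2$ is injective and $A$ is nontrivial, the identity on $\{0,1\}\subseteq A$ extends to a homomorphism $A\to 2$, which gives an ultrafilter; hence ST implies BUT. Conversely, under BUT the algebra $2$ is injective: the elements of $A$ lying above some $x\in A_0$ with $h(x)=1$ form a proper filter, BUT extends it to an ultrafilter (Section~\ref{sec:prelim}), and the indicator function of that ultrafilter extends $h$. So BUT is exactly the instance $B=2$ of ST.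

That AC implies ST is Sikorski's theorem. We recall the argument, because it shows where choice enters. Write $\neg$ for complement and $a\triangle b=(a\wedge\neg b)\vee(b\wedge\neg a)$. Let $B$ be complete, let $h\colon A_1\to B$ be a homomorphism on a subalgebra $A_1\subseteq A$, and let $a\in A$. Put $b=\bigvee\{h(x):x\in A_1,\ x\le a\}$; then $h(x)\le b\le h(y)$ whenever $x,y\in A_1$ and $x\le a\le y$. The subalgebra generated by $A_1\cup\{a\}$ consists of the elements $(x\wedge a)\vee(y\wedge\neg a)$ with $x,y\in A_1$, and we send such an element to $(h(x)\wedge b)\vee(h(y)\wedge\neg b)$. If two pairs $(x,y)$ and $(x',y')$ represent the same element, then $a\le\neg(x\triangle x')$ and $y\triangle y'\le a$, so $b\le\neg(h(x)\triangle h(x'))$ and $h(y)\triangle h(y')\le b$, and the two images agree. The Boolean operations act on both expressions coordinatewise in $(x,y)$, so the map is a homomorphism, and taking $x=y$ shows that it extends $h$. This step is explicit. Choice is used only to iterate it: Zorn's lemma gives a maximal partial extension, whose domain must then be $A$.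

Thus $\mathrm{AC}\Rightarrow\mathrm{ST}\Rightarrow\mathrm{BUT}$ over ZF. The second implication is strict by a result of Bell: BUT does not imply ST. The corresponding question for the first implication is posed in~\cite{frames}:
\begin{quote}
Is the implication $\mathrm{AC}\Rightarrow\mathrm{ST}$ strict over ZF, or does ST imply AC?
\end{quote}
One might guess that ST lies strictly between. Its simplest instance is BUT, its proof uses choice only to run through $A$ in some order, and its output is a homomorphism into a complete algebra, an object from which no element of a given set is visibly obtained. The guess is wrong.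

\begin{theorem}[ZF]\label{thm:main}
ST implies AC. Hence ST and AC are equivalent over ZF, and the implication $\mathrm{AC}\Rightarrow\mathrm{ST}$ is not strict.
\end{theorem}

Let $(X_i)_{i\in I}$ be a family of nonempty sets. The proof has three steps. ST provides a retraction of a complete algebra $A$, built from the spaces $2^{X_i}$, onto the fixed algebra of an involution $\sigma$, and such a retraction defines for each $i$ a regular open set $w_i\subseteq 2^{X_i}$ that $\sigma$ carries to its complement (Section~\ref{sec:odd}). From $w_i$ a finite combinatorial argument defines a finite nonempty subset $T_i\subseteq X_i$ (Section~\ref{sec:finite}). Finally BUT chooses a point of each $T_i$ (Section~\ref{sec:points}). Section~\ref{sec:equiv} shows that AC is also equivalent to two special cases of ST and to the existence of injective hulls, and Section~\ref{sec:exact} shows that the first two steps lose nothing.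

\section{Boolean algebras without choice}\label{sec:prelim}

This section collects the standard facts that we use; all of them hold in ZF. A set is \emph{finite} if it is in bijection with a natural number. By induction on the number of sets, a finite union of finite sets is finite, and a finite family of nonempty sets has a choice function.

\subsection*{Algebra}
The trivial algebra, in which $0=1$, is allowed. Under $\triangle$ a Boolean algebra is an abelian group with neutral element $0$ and $a\triangle a=0$. Since $\neg a=1\triangle a$, we have
\begin{equation}\label{eq:triangle}
(\neg a)\triangle b=\neg(a\triangle b),\qquad (\neg a)\triangle(\neg b)=a\triangle b .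
\end{equation}
Homomorphisms preserve $\triangle$, so a homomorphism $g$ is one-to-one as soon as $g(a)=0$ implies $a=0$.

For $w\in A$ the \emph{relative algebra} $A{\upharpoonright}w=\{a\in A:a\le w\}$ has top element $w$ and complement $a\mapsto w\wedge\neg a$. The map $a\mapsto a\wedge w$ is a homomorphism $A\to A{\upharpoonright}w$, and $a\mapsto(a\wedge w,\,a\wedge\neg w)$ is an isomorphism $A\to (A{\upharpoonright}w)\times(A{\upharpoonright}\neg w)$.

An \emph{ultrafilter} is a proper filter that contains $a$ or $\neg a$ for every $a$. If it contains a finite join of pairwise disjoint elements, it contains exactly one of them. For a proper filter $\Phi$ on $A$, identifying $a$ with $b$ when $\neg(a\triangle b)\in\Phi$ gives a nontrivial quotient $A/\Phi$, and the preimage of an ultrafilter of $A/\Phi$ is an ultrafilter of $A$ containing $\Phi$. So BUT implies that every proper filter is contained in an ultrafilter.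

A product of complete algebras is complete, with joins taken coordinatewise; joins are unique, so no choice is involved. A subalgebra $B$ of a complete algebra $A$ that is closed under all joins of $A$ is complete. A \emph{retraction} of $A$ onto a subalgebra $B$ is a homomorphism $r\colon A\to B$ with $r(b)=b$ for all $b\in B$, and $B$ is then a \emph{retract} of $A$. An injective subalgebra $B$ is a retract: extend the identity of $B$.

\subsection*{Regular open sets}
An open subset $U$ of a topological space $S$ is \emph{regular} if $U=\operatorname{int}\operatorname{cl}U$. Clopen sets are regular, and $\operatorname{int}\operatorname{cl}U$ is a regular open set containing $U$ for every open $U$. Ordered by inclusion, the regular open sets form a complete Boolean algebra $RO(S)$ with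
\[
U\wedge V=U\cap V,\qquad \neg U=\operatorname{int}(S\setminus U),\qquad \bigvee_jU_j=\operatorname{int}\operatorname{cl}\bigcup_jU_j .
\]
On clopen sets the finite operations are the set-theoretic ones. A homeomorphism of $S$ induces an automorphism of $RO(S)$ by taking images.

\subsection*{Completions}
A subalgebra $C\subseteq E$ is \emph{dense} if below every nonzero element of $E$ there is a nonzero element of $C$. Every Boolean algebra $C$ is a dense subalgebra of a complete algebra, its MacNeille completion, and we use only these two properties. To construct such an algebra, declare the downward closed subsets of $C^+=C\setminus\{0\}$ to be open and put ${\downarrow}c=\{d\in C^+:d\le c\}$. The smallest neighborhood of $d$ is ${\downarrow}d$, so $\operatorname{int}(C^+\setminus{\downarrow}c)=\{d\in C^+:d\wedge c=0\}={\downarrow}\neg c$. Applying this twice gives $\operatorname{int}\operatorname{cl}{\downarrow}c={\downarrow}c$. Hence $c\mapsto{\downarrow}c$ maps $C$ into $RO(C^+)$ and preserves complements; it preserves meets and is one-to-one; and its image is dense because a nonempty open set contains ${\downarrow}d$ for each of its points $d$.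

\begin{remark}\label{rem:injcomplete}
An injective algebra $E$ is complete. Let $r$ be a retraction of the completion $\hat E$ onto $E$, let $S\subseteq E$, and let $s$ be the join of $S$ in $\hat E$. Then $r(s)\ge r(x)=x$ for $x\in S$, and every upper bound $e\in E$ of $S$ satisfies $s\le e$, so $r(s)\le r(e)=e$. Thus $r(s)$ is the join of $S$ in $E$.
\end{remark}

\section{Involutions, retractions and odd elements}\label{sec:odd}

Let $\sigma$ be an automorphism of a Boolean algebra $A$ with $\sigma^2=\mathrm{id}$. Call $u\in A$ \emph{even} if $\sigma u=u$ and \emph{odd} if $\sigma u=\neg u$. The even elements form the fixed algebra $A^\sigma$. An automorphism preserves the order and hence all joins, so $A^\sigma$ is closed under all joins of $A$; it is complete when $A$ is. By~\eqref{eq:triangle}, the names behave as they should: if $a,a'$ are odd and $u$ is even, then $a\triangle a'$ is even, while $a\triangle u$ and $\neg a$ are odd.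

An odd element $w$ cuts $A$ into two halves that $\sigma$ exchanges. An even element can then be made from any $u$ by keeping the part of $u$ below $w$ and copying it to the other half.

\begin{lemma}\label{lem:oddgivesr}
If $w\in A$ is odd, then $r_w(u)=(u\wedge w)\vee\sigma(u\wedge w)$ is a retraction of $A$ onto $A^\sigma$.
\end{lemma}

\begin{proof}
Since $\sigma^2=\mathrm{id}$, applying $\sigma$ exchanges the two terms of $r_w(u)$, so $r_w(u)$ is even. Since $\sigma(u\wedge w)=\sigma u\wedge\neg w$, the element $r_w(u)$ corresponds to the pair $(u\wedge w,\ \sigma u\wedge\neg w)$ under the isomorphism $A\cong(A{\upharpoonright}w)\times(A{\upharpoonright}\neg w)$. Both coordinates are homomorphisms in $u$, so $r_w$ is a homomorphism. If $u$ is even, then $r_w(u)=(u\wedge w)\vee(u\wedge\neg w)=u$.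
\end{proof}

The involutions that we need come from the following spaces. For a set $X$ let $2^X$ be the set of functions $X\to\{0,1\}$, with basic open sets $[p]=\{f\in2^X:p\subseteq f\}$, where $p$ ranges over the \emph{conditions}, the functions from finite subsets of $X$ to $\{0,1\}$. Each $[p]$ is nonempty (extend $p$ by $0$) and clopen (its complement is the union of the sets $\{f:f(x)\ne p(x)\}$, $x\in\operatorname{dom}p$). The \emph{flip} $\sigma(f)=1-f$ satisfies $\sigma^2=\mathrm{id}$ and carries $[p]$ to $[1-p]$, so it is a homeomorphism; we write $\sigma$ also for the induced automorphism of $RO(2^X)$. Each $x\in X$ gives a clopen set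
\[
a_x=\{f\in2^X:f(x)=1\},
\]
which is odd because $\sigma a_x=\{f:f(x)=0\}$.

\begin{example}[two points]\label{ex:two}
Let $X=\{x,y\}$ and write $f$ as the word $f(x)f(y)$. The space $2^X$ is discrete, so $A=RO(2^X)$ is the power set of $\{00,01,10,11\}$. The orbits of $\sigma$ are $O=\{00,11\}$ and $O'=\{01,10\}$. The even elements are $\emptyset$, $O$, $O'$, $2^X$, and the odd elements are the sets with exactly one point in each orbit:
\[
a_x=\{10,11\},\qquad \neg a_x=\{00,01\},\qquad a_y=\{01,11\},\qquad\neg a_y=\{00,10\}.
\]
Let $r\colon A\to A^\sigma$ be a retraction. The even sets $r(\{00\})$ and $r(\{11\})$ are disjoint with union $r(O)=O$, so one is $O$ and the other is empty, and the same holds for $O'$. Thus $r$ picks a point in each orbit, the picked points form an odd set $w$, and $r(u)$ is the union of the orbits whose picked point lies in $u$. To recover $w$ by a formula, test $r$ on any odd set $a$. At a picked point $f$ we have $f\in r(a)\Leftrightarrow f\in a$. At an unpicked point $f$ we have $f\in r(a)\Leftrightarrow\sigma f\in a\Leftrightarrow f\notin a$. So $w$ is the set on which $a$ and $r(a)$ agree: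
\begin{equation}\label{eq:agree}
w=\neg\bigl(a\triangle r(a)\bigr).
\end{equation}
Now $w$ depends on exactly one of the coordinates $x$, $y$. The retraction has chosen an element of $X$.
\end{example}

\begin{example}[three points]\label{ex:three}
For $X=\{x,y,z\}$ the \emph{majority set} $m$, consisting of the $f$ that take the value $1$ at least twice, is odd and is invariant under all permutations of $X$. No rule that commutes with permutations of $X$ can read a single point off $m$. In general, then, we should expect an odd element to define a finite set and no more.
\end{example}

For one nonempty set $X$ odd elements exist, one for each $x\in X$. Choice becomes an issue when an odd element is wanted for all members of a family at once, and this is what an odd element of a product is. For a family $\mathcal X=(X_i)_{i\in I}$ of nonempty sets put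
\[
A(\mathcal X)=\prod_{i\in I}RO(2^{X_i}),\qquad B(\mathcal X)=\{u\in A(\mathcal X):\sigma u=u\},
\]
with $\sigma$ acting coordinatewise. Both algebras are complete. An element $w=(w_i)_{i\in I}$ is even, or odd, exactly when every $w_i$ is.

\begin{theorem}[ZF]\label{thm:odd}
Let $\mathcal X=(X_i)_{i\in I}$ be a family of nonempty sets. Then $B(\mathcal X)$ is a retract of $A(\mathcal X)$ if and only if there is $w\in A(\mathcal X)$ with $\sigma w=\neg w$.
\end{theorem}

Formula~\eqref{eq:agree} cannot be used as it stands, since it needs an odd element of $A(\mathcal X)$ to start from. We use it in one coordinate at a time, with a test element for every $x\in X_i$. The point is that the result does not depend on $x$, so no $x$ has to be chosen.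

\begin{proof}
If $w$ is odd, Lemma~\ref{lem:oddgivesr} gives a retraction. Conversely, let $r\colon A(\mathcal X)\to B(\mathcal X)$ be a retraction. For $i\in I$ and $x\in X_i$ let $a_{i,x}\in A(\mathcal X)$ have $i$th coordinate $a_x\in RO(2^{X_i})$ and all other coordinates $0$, and put $c_{i,x}=a_{i,x}\triangle r(a_{i,x})$.

Let $x,y\in X_i$. The element $u=a_{i,x}\triangle a_{i,y}$ is even: its $i$th coordinate $a_x\triangle a_y$ is the symmetric difference of two odd elements, and its other coordinates are $0$. Hence $r(u)=u$, and
\[
c_{i,x}\triangle c_{i,y}=(a_{i,x}\triangle a_{i,y})\triangle r(a_{i,x}\triangle a_{i,y})=u\triangle u=0 .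
\]
So $c_{i,x}=c_{i,y}$. Since $X_i\ne\emptyset$, there is exactly one $w_i\in RO(2^{X_i})$ that equals the complement of the $i$th coordinate of $c_{i,x}$ for all $x\in X_i$, and this defines $w=(w_i)_{i\in I}$ without choice. The $i$th coordinate of $c_{i,x}$ is the symmetric difference of the odd element $a_x$ and the even $i$th coordinate of $r(a_{i,x})$. It is therefore odd, and so is its complement $w_i$.
\end{proof}

The hypothesis $X_i\neq\emptyset$ is needed: $2^\emptyset$ is a single point, so $RO(2^\emptyset)=\{0,1\}$ is its own fixed algebra and has no odd element.

\begin{remark}[why regular open sets]\label{rem:whyRO}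
Two other algebras on $2^X$ suggest themselves. Clopen sets depend on finitely many coordinates in the examples above, which is what we want, but ST needs a complete target, and the even clopen subsets of $2^\omega$ do not form one. Indeed, let $u_k=\{f:f(0)=\dots=f(k)\ne f(k+1)\}$; these sets are even, clopen and pairwise disjoint. A least upper bound $c$ of the $u_{2k}$ would lie below each $\neg u_{2k+1}$. Every neighborhood of the constant function $0$ meets $u_k$ for all large $k$, so $0\in c$ because $c$ is closed, and then $c$ meets some $u_{2k+1}$ because $c$ is open. The power set of $2^X$ is complete, but its odd elements are the choices of one function from each pair $\{f,1-f\}$. These exist for all $X_i$ at once under BUT (Lemma~\ref{lem:finchoice}), so by Lemma~\ref{lem:oddgivesr} the retraction would give nothing beyond BUT, which does not imply ST, let alone AC. The algebra $RO(2^X)$ is complete, and its nonzero elements still contain basic sets $[p]$.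
\end{remark}

\section{From an odd element to a finite set}\label{sec:finite}

An odd element $w\in RO(2^X)$ need not be clopen and may involve infinitely many coordinates (Remark~\ref{rem:notclopen}), so it has no finite support to be read off. What remains finite is each single reason for lying in $w$: a condition $p$ with $[p]\subseteq w$. Let
\[
\mathcal F_w=\{\operatorname{dom}p: p\text{ is a condition with }[p]\subseteq w\}.
\]
Call a family $\mathcal F$ of sets \emph{intersecting} if $F\cap F'\ne\emptyset$ for all $F,F'\in\mathcal F$; the case $F=F'$ says that the members are nonempty.

\begin{lemma}\label{lem:intersecting}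
If $w\in RO(2^X)$ is odd, then $\mathcal F_w$ is a nonempty intersecting family of finite subsets of $X$.
\end{lemma}

\begin{proof}
If $w=\emptyset$, then $\emptyset=\sigma w=\neg w=2^X$, which is false. So $w$ is a nonempty open set, it contains some $[p]$, and $\mathcal F_w\neq\emptyset$. Suppose that $[p],[q]\subseteq w$ with $\operatorname{dom}p\cap\operatorname{dom}q=\emptyset$, where $p=q=\emptyset$ is allowed. Let $f$ agree with $p$ on $\operatorname{dom}p$, with $1-q$ on $\operatorname{dom}q$, and be $0$ elsewhere. Then $f\in[p]\subseteq w$. Also $\sigma f\in[q]\subseteq w$, so $f=\sigma(\sigma f)\in\sigma w=\neg w$. This contradicts $w\cap\neg w=\emptyset$.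
\end{proof}

We must now define one finite set from $\mathcal F_w$ without choosing a member, and we use only the properties in Lemma~\ref{lem:intersecting}. For intersecting families the first candidates fail. The intersection of all members is empty for $\{\{x,y\},\{y,z\},\{x,z\}\}$, and the union of the smallest members is infinite for $\{\{x,y\}:y\in X\setminus\{x\}\}$ with $X$ infinite. In the second family the set to be found is $\{x\}$, which is not a member but meets every member. So call a finite set $T\subseteq\bigcup\mathcal F$ a \emph{transversal} of $\mathcal F$ if $T\cap F\neq\emptyset$ for all $F\in\mathcal F$.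

\begin{lemma}\label{lem:transversal}
Let $\mathcal F$ be a nonempty intersecting family of finite sets. Then $\mathcal F$ has a transversal. Let $\tau$ be the least size of a transversal and let $T(\mathcal F)$ be the union of all transversals of size $\tau$. Then $T(\mathcal F)$ is a finite nonempty subset of $\bigcup\mathcal F$.
\end{lemma}

\begin{proof}
Every member of $\mathcal F$ is a transversal, because $\mathcal F$ is intersecting and its members are finite. So $\tau$ is defined. Since $\mathcal F\ne\emptyset$, the empty set is not a transversal; hence $\tau\ge1$ and $T(\mathcal F)\neq\emptyset$.

Let $\mathcal M$ be the set of transversals of size $\tau$. We show by induction on $k\le\tau$ that every set $S$ of size $\tau-k$ is contained in only finitely many members of $\mathcal M$. For $k=0$ the only candidate is $S$ itself. Let $|S|=\tau-(k+1)$, and assume $S\subseteq\bigcup\mathcal F$, since otherwise no member of $\mathcal M$ contains $S$. As $|S|<\tau$, the set $S$ is not a transversal, so there is $F\in\mathcal F$ with $F\cap S=\emptyset$. Every $T\in\mathcal M$ containing $S$ meets $F$ and therefore contains $S\cup\{s\}$ for some $s\in F$. Each set $S\cup\{s\}$ has size $\tau-k$ and lies in finitely many members of $\mathcal M$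 by induction, and $F$ is finite. This completes the induction; in each step one existential statement was instantiated once, which requires no choice principle.

The case $k=\tau$, $S=\emptyset$ shows that $\mathcal M$ is finite. So $T(\mathcal F)=\bigcup\mathcal M$ is a finite union of finite sets.
\end{proof}

The set $T(\mathcal F)$ is given by an explicit definition from $\mathcal F$; the sets $F$ picked in the proof serve only to show that it is finite. The intersection property is used only to obtain a first transversal, and without it there may be none, as for the family of all singletons of an infinite set.

\begin{example}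
For $w=a_x$ we have $[p]\subseteq w$ exactly when $p(x)=1$. So $\mathcal F_w$ consists of the finite subsets of $X$ containing $x$, and since $\{x\}\in\mathcal F_w$, the only transversal of size $1$ is $\{x\}=T(\mathcal F_w)$. The same family arises from $\neg a_x$, so in Example~\ref{ex:two} we recover the chosen point. For the majority set $m$ of Example~\ref{ex:three}, $\mathcal F_m$ consists of the subsets of $\{x,y,z\}$ with at least two elements. A single point misses the complementary pair, and every pair is a transversal, so $\tau=2$ and $T(\mathcal F_m)=\{x,y,z\}$.
\end{example}

A \emph{multiple choice function} for a family $(X_i)_{i\in I}$ is a function $i\mapsto T_i$ with $T_i\subseteq X_i$ finite and nonempty. We record what has been proved.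

\begin{proposition}\label{prop:mc}
If $B(\mathcal X)$ is a retract of $A(\mathcal X)$, then $\mathcal X$ has a multiple choice function.
\end{proposition}

\begin{proof}
Theorem~\ref{thm:odd} gives odd elements $w_i\in RO(2^{X_i})$ for $i\in I$. By Lemmas~\ref{lem:intersecting} and~\ref{lem:transversal}, $T_i=T(\mathcal F_{w_i})$ is a finite nonempty subset of $X_i$, defined uniformly in $i$.
\end{proof}

\section{From finite sets to points}\label{sec:points}

Example~\ref{ex:three} shows that the last step needs a different tool. It is the following standard consequence of BUT: an ultrafilter on partial choice functions decides, for each $i$, among finitely many values.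

\begin{lemma}\label{lem:finchoice}
BUT implies that every family $(T_i)_{i\in I}$ of finite nonempty sets has a choice function.
\end{lemma}

\begin{proof}
Let $S$ be the set of functions $s$ whose domain is a finite subset of $I$ and which satisfy $s(i)\in T_i$ for $i\in\operatorname{dom}s$. Put $K_i=\{s\in S:i\in\operatorname{dom}s\}$. For finite $J\subseteq I$, a choice function for $(T_j)_{j\in J}$ lies in $K_j$ for all $j\in J$. So the subsets of $S$ that contain a finite intersection of sets $K_i$ form a proper filter on the power set of $S$, and BUT extends it to an ultrafilter $\mathcal U$. For each $i$, the set $K_i\in\mathcal U$ is the disjoint union of the finitely many sets $\{s\in K_i:s(i)=t\}$, $t\in T_i$, so exactly one of them lies in $\mathcal U$. Send $i$ to the corresponding $t$.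
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Assume ST and let $\mathcal X=(X_i)_{i\in I}$ be a family of nonempty sets. The algebra $B(\mathcal X)$ is complete, hence injective, hence a retract of $A(\mathcal X)$. Proposition~\ref{prop:mc} gives finite nonempty sets $T_i\subseteq X_i$. Since ST implies BUT, Lemma~\ref{lem:finchoice} gives a choice function for $(T_i)_{i\in I}$, and this is a choice function for $\mathcal X$. The converse implication is Sikorski's theorem.
\end{proof}

The Axiom of Foundation was not used, so the argument also works in ZFA, set theory with atoms.

\section{Further equivalents}\label{sec:equiv}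

The proof of Theorem~\ref{thm:main} used ST for the target $2$ and for the inclusion of a fixed algebra. In ZF the second use suffices. Let MC be the statement that every family of nonempty sets has a multiple choice function; MC implies AC in ZF \cite[Theorem~9.1]{jech}.

An extension $E\supseteq C$ of Boolean algebras is \emph{essential} if every homomorphism on $E$ that is one-to-one on $C$ is one-to-one, and an \emph{injective hull} of $C$ is an essential extension that is injective.

\begin{theorem}[ZF]\label{thm:equiv}
The following are equivalent.
\begin{enumerate}
\item[(1)] AC.
\item[(2)] ST.
\item[(3)] Whenever $A$ is a complete Boolean algebra and $B\subseteq A$ is a subalgebra closed under all joins of $A$, $B$ is a retract of $A$.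
\item[(4)] Whenever $A$ is a complete Boolean algebra and $\sigma$ is an automorphism of $A$ with $\sigma^2=\mathrm{id}$, the fixed algebra $A^\sigma$ is a retract of $A$.
\item[(5)] Every Boolean algebra has an injective hull.
\end{enumerate}
\end{theorem}

For (5) we first translate essentiality into order terms.

\begin{lemma}\label{lem:dense}
An extension $E\supseteq C$ is essential if and only if $C$ is dense in $E$. If $C$ is complete and dense in $E$, then $E=C$.
\end{lemma}

\begin{proof}
Let $C$ be dense and let $g$ be a homomorphism on $E$ that is not one-to-one, say $g(e)=0$ with $e\ne0$. Take $c\in C$ with $0\neq c\le e$. Then $g(c)=0=g(0)$, so $g$ is not one-to-one on $C$. Conversely, let $E$ be essential and $0\ne e\in E$. The homomorphism $u\mapsto u\wedge\neg e$ onto $E{\upharpoonright}\neg e$ sends $e$ and $0$ to $0$, so it is not one-to-one, and hence not one-to-one on $C$. Thus some nonzero $c\in C$ has $c\wedge\neg e=0$, that is, $c\le e$.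

Now let $C$ be complete and dense in $E$. Given $e\in E$, let $S=\{c\in C:c\le e\}$ and let $s$ be the join of $S$ in $C$. If $e\wedge\neg s\ne0$, take $c\in C$ with $0\ne c\le e\wedge\neg s$; then $c\in S$, so $c\le s$ and $c\le\neg s$, which forces $c=0$. If $s\wedge\neg e\neq0$, take $c\in C$ with $0\ne c\le s\wedge\neg e$; every $d\in S$ satisfies $d\le s$ and $d\le e\le\neg c$, so $s\wedge\neg c\in C$ is an upper bound of $S$, and it is strictly below $s$ because $0\ne c\le s$. Both cases are contradictory, so $e=s\in C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
(1)$\Rightarrow$(2) is Sikorski's theorem. (2)$\Rightarrow$(3): such a $B$ is complete, hence injective, hence a retract. (3)$\Rightarrow$(4): $A^\sigma$ is closed under all joins of $A$. (4)$\Rightarrow$(1): by (4), $B(\mathcal X)$ is a retract of $A(\mathcal X)$ for every family $\mathcal X$ of nonempty sets, so Proposition~\ref{prop:mc} gives MC, and MC implies AC.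

(2)$\Rightarrow$(5): the completion of $C$ is injective by (2) and essential over $C$ by Lemma~\ref{lem:dense}. (5)$\Rightarrow$(2): let $C$ be complete and let $E$ be an injective hull of $C$. By Lemma~\ref{lem:dense}, $C$ is dense in $E$ and therefore $E=C$. So $C$ is injective.
\end{proof}

\section{The exact strength of the retraction}\label{sec:exact}

Does Proposition~\ref{prop:mc} have a converse? Given $T_i\subseteq X_i$, Theorem~\ref{thm:odd} asks for an odd element defined from $T_i$. If $|T_i|$ is odd, the majority set on $T_i$ serves. If $|T_i|$ is even there are ties, and they matter: for a family $\mathcal X$ of two-element sets, $T_i=X_i$ is a multiple choice function at no cost, while by Example~\ref{ex:two} an odd element of $A(\mathcal X)$ yields a choice function for $\mathcal X$. The remedy is to provide infinitely many copies of $T_i$ and to vote again after each tie. The functions that tie forever have dense complement, so regular open sets do not see them.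

\begin{theorem}[ZF]\label{thm:exact}
Let $\mathcal X=(X_i)_{i\in I}$ be a family of nonempty sets and let $\mathcal X\times\omega=(X_i\times\omega)_{i\in I}$. Then $B(\mathcal X\times\omega)$ is a retract of $A(\mathcal X\times\omega)$ if and only if there is a function $i\mapsto T_i$ with $T_i\subseteq X_i$ finite and nonempty.
\end{theorem}

\begin{proof}
If the retraction exists, Proposition~\ref{prop:mc} gives finite nonempty subsets of the sets $X_i\times\omega$, and their projections to $X_i$ are finite and nonempty.

For the converse it suffices, by Theorem~\ref{thm:odd}, to define an odd element $w\in RO(2^{X\times\omega})$ explicitly from a set $X$ and a finite nonempty $T\subseteq X$. For $f\in2^{X\times\omega}$ and $k\in\omega$ let $n_k(f)=|\{t\in T:f(t,k)=1\}|$, and let $k(f)$ be the least $k$ with $n_k(f)\ne|T|/2$, if there is one. Let $U$ be the set of $f$ for which $k(f)$ exists and $n_{k(f)}(f)>|T|/2$, and let $U'$ be the set of $f$ for which $k(f)$ exists and $n_{k(f)}(f)<|T|/2$. These sets are disjoint and have three properties.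
\begin{itemize}
\item They are open: if $f\in U$ and $p$ is the restriction of $f$ to the finite set $T\times\{0,\dots,k(f)\}$, then $[p]\subseteq U$, and the same holds with $U'$ in place of $U$.
\item $\sigma U=U'$: since $n_k(\sigma f)=|T|-n_k(f)$, the flip preserves $k(f)$ and reverses the inequality.
\item $U\cup U'$ is dense: given a condition $p$, take $k$ with $\operatorname{dom}p\cap(T\times\{k\})=\emptyset$ and let $f$ extend $p$, equal $1$ on $T\times\{k\}$ and $0$ elsewhere. Then $n_k(f)=|T|\neq|T|/2$ because $T\neq\emptyset$, so $k(f)$ exists and $f\in[p]\cap(U\cup U')$.
\end{itemize}
Put $w=\operatorname{int}\operatorname{cl}U$ and $w'=\operatorname{int}\operatorname{cl}U'$. Since $\sigma$ is a homeomorphism, $\sigma w=w'$, and it remains to show $w'=\neg w$. The open set $U'$ is disjoint from $U$, hence from $\operatorname{cl}U$, hence from $w$. The open set $w$ is then disjoint from $\operatorname{cl}U'\supseteq w'$, so $w\wedge w'=0$. Also $w\cup w'\supseteq U\cup U'$ is dense, so $w\vee w'=\operatorname{int}\operatorname{cl}(w\cup w')=1$. Complements in a Boolean algebra are unique, so $w'=\neg w$.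
\end{proof}

\begin{remark}\label{rem:notclopen}
For $T=\{x,y\}$ the odd element $w$ just constructed is not clopen. Let $g(x,k)=1$ for all $k$ and $g=0$ elsewhere, so that $g$ ties at every level. A basic neighborhood $[p]$ of $g$ leaves some $T\times\{k\}$ free, and changing $g$ there to the constant $1$ or the constant $0$ gives points of $[p]\cap U$ and $[p]\cap U'$. So $g\in\operatorname{cl}U\cap\operatorname{cl}U'$. The proof showed that $w$ is disjoint from $\operatorname{cl}U'$, and applying $\sigma$ shows that $w'$ is disjoint from $\operatorname{cl}U$. Hence $g\notin w\cup\neg w$, which is impossible for a clopen $w$.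
\end{remark}

Thus the retraction for $\mathcal X\times\omega$ carries exactly a multiple choice function for $\mathcal X$. The passage from finite sets to single elements has a separate source: BUT in Theorem~\ref{thm:main}, and the implication $\mathrm{MC}\Rightarrow\mathrm{AC}$ in Theorem~\ref{thm:equiv}.

\begin{thebibliography}{9}

\bibitem{frames}
\emph{Compact regular frames and the Sikorski theorem},
\texttt{https://koreascience.kr/article/JAKO198825748113966.pdf}.

\bibitem{jech}
T.~Jech, \emph{The Axiom of Choice}, North-Holland, 1973.

\end{thebibliography}
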